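\title{A sharp upper bound for the permanent of a positive semidefinite matrix}

\begin{abstract}
Let $A$ be the Gram matrix of vectors $v_1,\dots,v_n\in\mathbb{C}^d$, and let $v(A)$ be the maximum of $\prod_j|\langle v_j,x\rangle|^2$ over the sphere $\|x\|^2=n$. We prove the conjectured inequality $\operatorname{per}(A)\le v(A)$, with equality exactly when $A$ is diagonal or has a zero diagonal entry. The permanent is written as a contour integral over a torus, and the radii are allowed to depend on the angles in such a way that the contour lies over the sphere; there the integrand times the Jacobian is at most $v(A)$ in modulus at every point. The method also gives a Cauchy-type estimate for mixed directional derivatives of an arbitrary polynomial, and a sharper bound for matrices with repeated rows and columns.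
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A$ be an $n\times n$ Hermitian positive semidefinite matrix. Write $A=V^*V$, where $V$ is a complex $d\times n$ matrix, $d\ge1$, with columns $v_1,\dots,v_n$. Then $A_{jk}=\langle v_j,v_k\rangle$, where $\langle v,x\rangle=v^*x$ is linear in $x$. We compare the permanent of $A$ with the maximum of a product of linear forms on a sphere:
\[
\operatorname{per}(A)=\sum_{\sigma\in S_n}\prod_{j=1}^nA_{j,\sigma(j)},\qquad
v(A)=\max_{x\in\mathbb{C}^d,\ \|x\|^2=n}\ \prod_{j=1}^n|\langle v_j,x\rangle|^2 .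
\]
The number $v(A)$ depends only on $A$. Indeed, by homogeneity the maximum may be taken over the ball $\|x\|^2\le n$; projecting $x$ orthogonally onto the span of the $v_j$ keeps every $\langle v_j,x\rangle$ and does not increase $\|x\|$, so we may take $x=V\zeta$ with $\zeta\in\mathbb{C}^n$; and for such $x$
\begin{equation}\label{eq:dictionary}
\langle v_j,x\rangle=(A\zeta)_j,\qquad \|x\|^2=\zeta^*A\zeta .
\end{equation}

Three cases can be computed directly.

\begin{example}[orthogonal vectors]\label{ex:orth}
Let $A=\operatorname{diag}(a_1,\dots,a_n)$ and $v_j=\sqrt{a_j}\,e_j$. By the AM--GM inequality $\prod_j|x_j|^2\le(\|x\|^2/n)^n=1$, with equality at $x=(1,\dots,1)$. So $v(A)=\prod_ja_j=\operatorname{per}(A)$.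
\end{example}

\begin{example}[parallel vectors]\label{ex:par}
Let $v_1=\dots=v_n=u$. All entries of $A$ equal $\|u\|^2$, so $\operatorname{per}(A)=n!\,\|u\|^{2n}$, and $v(A)=n^n\|u\|^{2n}$ by the Cauchy--Schwarz inequality. Thus $\operatorname{per}(A)=\frac{n!}{n^n}v(A)$.
\end{example}

\begin{example}[two unit vectors]\label{ex:two}
Let $n=2$, $\|v_1\|=\|v_2\|=1$ and $\langle v_1,v_2\rangle=a\in[0,1]$. Then $\operatorname{per}(A)=1+a^2$. The largest eigenvalue of $A$ is $1+a$, so $|\langle v_1,x\rangle\langle v_2,x\rangle|\le\frac12\|V^*x\|^2\le1+a$ when $\|x\|^2=2$, with equality at $x=(v_1+v_2)/\sqrt{1+a}$. Hence $v(A)=(1+a)^2$, and $\operatorname{per}(A)/v(A)$ decreases from $1$ to $\frac12=\frac{2!}{2^2}$ as the vectors turn from orthogonal to parallel.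
\end{example}

These cases suggest that orthogonal and parallel vectors are the two extremes. This is the conjecture posed in \cite{talk}: for every $n\times n$ Hermitian positive semidefinite $A$,
\begin{equation}\label{eq:conj}
\frac{n!}{n^n}\,v(A)\ \le\ \operatorname{per}(A)\ \le\ v(A).
\end{equation}
The left inequality is known, and Section~\ref{sec:norms} includes a short proof. We prove the right one.

\begin{theorem}\label{thm:main}
If $A$ is an $n\times n$ Hermitian positive semidefinite matrix, then $\operatorname{per}(A)\le v(A)$. Equality holds if and only if $A$ is diagonal or $A_{jj}=0$ for some $j$; in the latter case both sides are $0$.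
\end{theorem}

Thus \eqref{eq:conj} holds, and both constants are optimal: the right inequality is an equality for $A=I$, the left one for the all-ones matrix (Examples~\ref{ex:orth} and~\ref{ex:par}).

The inequality is a special case of an estimate for derivatives. For $u\in\mathbb{C}^d$ let $D_u=\sum_ku_k\,\partial/\partial x_k$ be the holomorphic directional derivative.

\begin{theorem}\label{thm:deriv}
Let $v_1,\dots,v_n\in\mathbb{C}^d$, let $m_1,\dots,m_n\ge1$ be integers, $N=\sum_jm_j$, and let $q$ be a complex polynomial on $\mathbb{C}^d$. Then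
\[
\frac{1}{\prod_jm_j!}\,\Bigl|D_{v_1}^{m_1}\cdots D_{v_n}^{m_n}q(0)\Bigr|\ \le\ \prod_jm_j^{-m_j}\cdot\max_{\|x\|^2=N}\prod_j|\langle v_j,x\rangle|^{m_j}\cdot\max_{\|x\|^2=N}|q(x)| .
\]
\end{theorem}

\begin{corollary}\label{cor:rep}
Let $A=(\langle v_j,v_k\rangle)$ and let $A[m]$ be the $N\times N$ matrix in which the index $j$ of $A$ is repeated $m_j$ times, in the rows and in the columns. Then
\[
\operatorname{per}(A[m])\le\prod_j\frac{m_j!}{m_j^{m_j}}\ v(A[m]),
\]
with equality for $A=I$.
\end{corollary}

For $m=(1,\dots,1)$ this is the inequality of Theorem~\ref{thm:main}. For $n=1$, $v_1\neq0$ and $m_1=N$ the matrix $A[m]$ is that of Example~\ref{ex:par}, with $N$ vectors; there the bound of Corollary~\ref{cor:rep} and the left inequality of \eqref{eq:conj} are both equalities, while $\operatorname{per}\le v$ is strict for $N\ge2$.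

The left side in Theorem~\ref{thm:deriv} is the modulus of a Taylor coefficient, hence of an average over a torus $|\zeta_j|=r_j$. We let the radii depend on the angles, which introduces a Jacobian, and fix them by $n$ real equations that place the contour over the sphere and bound the integrand with some room to spare (Section~\ref{sec:contour}). The heart of the proof is that this room always pays for the Jacobian; Section~\ref{sec:twovec} shows this by hand for two vectors, and Sections~\ref{sec:cycle} and~\ref{sec:jac} in general. A reader interested only in Theorem~\ref{thm:main} may set all $m_j=1$. Throughout, $i=\sqrt{-1}$ and $\mathbb{T}=\mathbb{R}/2\pi\mathbb{Z}$.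

\section{Two norms of one polynomial}\label{sec:norms}

For $m=(m_1,\dots,m_n)$ and $N=\sum_jm_j$ as in Theorem~\ref{thm:deriv}, put
\[
p_m(x)=\prod_j\langle v_j,x\rangle^{m_j},\qquad D^m=D_{v_1}^{m_1}\cdots D_{v_n}^{m_n},\qquad\|q\|_N=\max_{\|x\|^2=N}|q(x)| ,
\]
and write $\zeta^m=\prod_j\zeta_j^{m_j}$, $m!=\prod_jm_j!$, $m^m=\prod_jm_j^{m_j}$. Theorem~\ref{thm:deriv} reads $|D^mq(0)|/m!\le m^{-m}\|p_m\|_N\|q\|_N$.

\begin{lemma}\label{lem:coef}
\textup{(a)} The coefficient of $\zeta^m$ in the polynomial $q(V\zeta)$ is $D^mq(0)/m!$.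
\textup{(b)} $D^mp_m(0)=\operatorname{per}(A[m])$ and $\|p_m\|_N^2=v(A[m])$.
\end{lemma}

\begin{proof}
(a) By the chain rule $\partial_{\zeta_j}\bigl(q(V\zeta)\bigr)=(D_{v_j}q)(V\zeta)$; apply Taylor's formula at $0$.

(b) Let $u_1,\dots,u_N$ be the list of the $v_j$ with $v_j$ repeated $m_j$ times. Its Gram matrix is $A[m]$ and $p_m(x)=\prod_a\langle u_a,x\rangle$, which gives the second claim. By the product rule, $D_{u_1}\cdots D_{u_N}p_m$ is a sum over the ways of assigning each derivative to a factor. Since $D_{u_b}\langle u_a,x\rangle=\langle u_a,u_b\rangle$ is constant, a term vanishes when a factor receives two derivatives. The bijections remain, and they sum to $\sum_{\sigma\in S_N}\prod_a\langle u_a,u_{\sigma(a)}\rangle$.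
\end{proof}

The lemma explains what \eqref{eq:conj} compares. Let $p=p_{(1,\dots,1)}=\sum_{|\alpha|=n}c_\alpha x^\alpha$. Since $\langle v_j,x\rangle=\sum_k\overline{(v_j)_k}\,x_k$ and $D_{v_j}=\sum_k(v_j)_k\partial_k$, we have $D_{v_1}\cdots D_{v_n}=\sum_\alpha\overline{c_\alpha}\,\partial^\alpha$, and therefore
\begin{equation}\label{eq:norms}
\operatorname{per}(A)=\sum_{|\alpha|=n}|c_\alpha|^2\alpha!=\mathbb{E}\,|p(g)|^2,\qquad v(A)=\|p\|_n^2 ,
\end{equation}
where $g$ is a standard complex Gaussian vector in $\mathbb{C}^d$, for which $\mathbb{E}\,g^\alpha\overline{g^\beta}=\delta_{\alpha\beta}\,\alpha!$. So $\operatorname{per}(A)\ge0$, and \eqref{eq:conj} compares an $L^2$ norm of $p$ with a supremum norm. The left inequality is the Cauchy--Schwarz inequality followed by the multinomial theorem: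
\[
|p(x)|^2\le\sum_\alpha|c_\alpha|^2\alpha!\cdot\sum_{|\alpha|=n}\frac{|x^\alpha|^2}{\alpha!}=\operatorname{per}(A)\,\frac{\|x\|^{2n}}{n!}.
\]
For the right inequality the first attempt is $|p(g)|^2\le v(A)\,(\|g\|^2/n)^n$. By the multinomial theorem again, $\mathbb{E}\|g\|^{2n}=n!\binom{n+d-1}{n}$, so this gives
\[
\operatorname{per}(A)\le\prod_{k=0}^{n-1}\frac{d+k}{n}\ v(A).
\]
The factor is sharp for $d=1$, but for $d=n$ it is $\prod_{k<n}(1+k/n)$, which grows exponentially in $n$. No argument valid for all homogeneous polynomials of degree $n$ can reduce it to $1$: for $n=2$ and $p=x_1^2+\dots+x_d^2$ one has $\sum|c_\alpha|^2\alpha!=2d$ but $\|p\|_2^2=4$. The proof has to use that $p$ is a product of linear forms, and it does so through Lemma~\ref{lem:coef}, which makes the permanent a single coefficient of a polynomial in $n$ variables.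

\begin{proof}[Proof of Corollary~\ref{cor:rep} from Theorem~\ref{thm:deriv}]
Take $q=p_m$ and apply Lemma~\ref{lem:coef}(b): $\operatorname{per}(A[m])/m!\le m^{-m}v(A[m])$. For $A=I$ the matrix $A[m]$ is a direct sum of all-ones blocks of sizes $m_j$, so $\operatorname{per}(A[m])=m!$. By the weighted AM--GM inequality, $\prod_j(|x_j|^2/m_j)^{m_j/N}\le\sum_j|x_j|^2/N=1$ on $\|x\|^2=N$, with equality at $|x_j|^2=m_j$; so $v(A[m])=m^m$, and equality holds.
\end{proof}

\section{Cauchy's formula with radii depending on the angles}\label{sec:contour}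

By Lemma~\ref{lem:coef}(a) we must bound the constant term of the Laurent polynomial $F(\zeta)=q(V\zeta)\zeta^{-m}$. It equals the average of $F$ over any torus $|\zeta_j|=r_j$. When the $v_j$ are nonzero and orthogonal this already proves Theorem~\ref{thm:deriv}. Take $r_j=\sqrt{m_j}/\|v_j\|$. At every point of the torus, $x=V\zeta$ satisfies
\begin{equation}\label{eq:wanted}
\|x\|^2=N\qquad\text{and}\qquad|\zeta_j|\,|\langle v_j,x\rangle|\ge m_j\quad\text{for all }j
\end{equation}
(here with equality), and \eqref{eq:wanted} gives $|F(\zeta)|\le|q(x)|\,m^{-m}|p_m(x)|\le m^{-m}\|p_m\|_N\|q\|_N$.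

If $A$ is not diagonal, no torus satisfies \eqref{eq:wanted}: for $\zeta_j=r_je^{i\theta_j}$ the function $\|V\zeta\|^2=\sum_{j,k}A_{jk}r_jr_ke^{i(\theta_k-\theta_j)}$ is a nonconstant trigonometric polynomial. We therefore let the radii vary with the angles. The constant term is still an average, with a Jacobian factor.

\begin{lemma}\label{lem:stokes}
Let $F$ be a Laurent polynomial in $\zeta_1,\dots,\zeta_n$ with constant term $F_0$. Let $\rho\colon\mathbb{T}^n\to\mathbb{R}^n$ be smooth, $\zeta_j(\theta)=e^{\rho_j(\theta)+i\theta_j}$ and $L=(\partial\rho_j/\partial\theta_k)_{j,k}$. Then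
\[
F_0=\frac1{(2\pi)^n}\int_{\mathbb{T}^n}F(\zeta(\theta))\,\det\bigl(I-iL(\theta)\bigr)\,d\theta .
\]
\end{lemma}

\begin{proof}
The form $\omega=F\,\frac{d\zeta_1}{\zeta_1}\wedge\dots\wedge\frac{d\zeta_n}{\zeta_n}$ on $(\mathbb{C}^*)^n$ is closed: each $d\zeta_j/\zeta_j$ is closed, $dF=\sum_k\partial_kF\,d\zeta_k$ because $F$ is holomorphic, and $d\zeta_k\wedge d\zeta_1\wedge\dots\wedge d\zeta_n=0$. The map $H(\lambda,\theta)=(e^{\lambda\rho_j(\theta)+i\theta_j})_j$ sends $[0,1]\times\mathbb{T}^n$ into $(\mathbb{C}^*)^n$, so by Stokes' theorem the integrals of $H^*\omega$ over $\{0\}\times\mathbb{T}^n$ and $\{1\}\times\mathbb{T}^n$ agree. For fixed $\lambda$,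
\[
\frac{d\zeta_j}{\zeta_j}=\lambda\,d\rho_j+i\,d\theta_j=i\sum_k(\delta_{jk}-i\lambda L_{jk})\,d\theta_k ,
\]
so $H^*\omega$ restricts to $i^nF\det(I-i\lambda L)\,d\theta_1\wedge\dots\wedge d\theta_n$. At $\lambda=0$ the integral is $i^n(2\pi)^nF_0$.
\end{proof}

We have $n$ real functions $\rho_j$ to choose, so we can impose $n$ real equations, and we want \eqref{eq:wanted} to follow. By \eqref{eq:dictionary}, both conditions in \eqref{eq:wanted} concern the numbers $\bar\zeta_j(A\zeta)_j$: their sum is $\|x\|^2$, and their moduli are $|\zeta_j||\langle v_j,x\rangle|$. This points to the equations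
\begin{equation}\label{eq:cycle}
\operatorname{Re}\bigl(\bar\zeta_j(A\zeta)_j\bigr)=m_j\qquad(j=1,\dots,n).
\end{equation}
When they hold, define real numbers $s_j$ by $\bar\zeta_j(A\zeta)_j=m_j(1+is_j)$.

\begin{lemma}\label{lem:integrand}
If $\zeta\in(\mathbb{C}^*)^n$ satisfies \eqref{eq:cycle}, then $\|V\zeta\|^2=N$ and
\[
|q(V\zeta)\zeta^{-m}|\le m^{-m}\,\|p_m\|_N\,\|q\|_N\,\prod_j(1+s_j^2)^{-m_j/2}.
\]
\end{lemma}

\begin{proof}
Let $x=V\zeta$. The number $\|x\|^2=\zeta^*A\zeta=\sum_jm_j(1+is_j)$ is real, hence equal to $N$. Next, $|\zeta_j||\langle v_j,x\rangle|=m_j\sqrt{1+s_j^2}$, so $|\zeta^{-m}|=m^{-m}|p_m(x)|\prod_j(1+s_j^2)^{-m_j/2}$. Finally $|p_m(x)|\le\|p_m\|_N$ and $|q(x)|\le\|q\|_N$.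
\end{proof}

\begin{remark}
The equations \eqref{eq:cycle} are the real parts of the Lagrange conditions for $\|p_m\|_N$. Let all $v_j\ne0$ and let $x$ maximize $\sum_jm_j\log|\langle v_j,x\rangle|^2$ on $\|x\|^2=N$. Differentiating in $\bar x$ gives $\sum_jm_jv_j/\overline{\langle v_j,x\rangle}=\lambda x$, and multiplying by $x^*$ gives $\lambda=1$. So $x=V\zeta$ with $\bar\zeta_j=m_j/\langle v_j,x\rangle$, that is, $\bar\zeta_j(A\zeta)_j=m_j$. Thus \eqref{eq:cycle} holds at this point with all $s_j=0$, and for $q=p_m$ the bound of Lemma~\ref{lem:integrand} is attained there.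
\end{remark}

Two things remain: to solve \eqref{eq:cycle} for the radii as smooth functions of the angles, and to show that the gain in Lemma~\ref{lem:integrand} absorbs the Jacobian. Since $m_j\ge1$, it suffices to prove
\begin{equation}\label{eq:goal}
|\det(I-iL)|\le\prod_j\sqrt{1+s_j^2}.
\end{equation}

\section{Two vectors}\label{sec:twovec}

Let $n=2$, $A=\begin{pmatrix}1&a\\a&1\end{pmatrix}$ with $0\le a<1$, and $m_1\ge m_2$. Put $\zeta_j=r_je^{i\theta_j}$, $\varphi=\theta_2-\theta_1$ and $t=r_2/r_1$. Then $\bar\zeta_1(A\zeta)_1=r_1^2+ar_1r_2e^{i\varphi}$ and $\bar\zeta_2(A\zeta)_2=r_2^2+ar_1r_2e^{-i\varphi}$, so \eqref{eq:cycle} reads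
\[
r_1^2(1+at\cos\varphi)=m_1,\qquad r_1^2(t^2+at\cos\varphi)=m_2 ,
\]
and $m_1s_1=-m_2s_2=ar_1r_2\sin\varphi$. Eliminating $r_1$, and adding the two equations, we get the equivalent system
\[
m_1t^2+(m_1-m_2)\,a\cos\varphi\cdot t-m_2=0,\qquad r_1^2=\frac{N}{1+2at\cos\varphi+t^2}.
\]
The roots of the quadratic have negative product, so exactly one is positive; it is a simple root and depends smoothly on $\varphi$. The denominator is at least $(1-t)^2+2(1-a)t>0$. So the radii exist, are unique, and are smooth functions of $\varphi$.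

With $\rho_j=\log r_j$ and a prime for $d/d\varphi$, the rows of $L$ are $(-\rho_j',\rho_j')$. Hence $\det L=0$ and
\[
\det(I-iL)=1-i\operatorname{tr}L=1-i(\rho_2'-\rho_1')=1-i\,t'/t .
\]
Differentiating the quadratic gives $\bigl(2m_1t+(m_1-m_2)a\cos\varphi\bigr)t'=(m_1-m_2)at\sin\varphi$, and by the quadratic itself the bracket equals $(m_1t^2+m_2)/t$. Therefore
\[
\frac{t'}{t}=\frac{(m_1-m_2)\,at\sin\varphi}{m_1t^2+m_2}=\frac{(m_1-m_2)\,ar_1r_2\sin\varphi}{m_1r_2^2+m_2r_1^2}.
\]
Subtracting the two original equations gives $r_1^2=r_2^2+m_1-m_2$, so the last denominator is at least $m_2(m_1-m_2)$, and $|t'/t|\le ar_1r_2|\sin\varphi|/m_2=|s_2|$. Thus $|\det(I-iL)|\le\sqrt{1+s_2^2}$, and \eqref{eq:goal} holds.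

The example shows the mechanism: the Jacobian leaves $1$ only where $\sin\varphi\neq0$, and exactly there the $s_j$ are nonzero and Lemma~\ref{lem:integrand} gains. It also shows a limitation. For $a=1$ and $m_1=m_2=1$ we get $r_1^2=r_2^2=1/(1+\cos\varphi)$, and there is no solution at $\varphi=\pi$. So the construction needs linearly independent vectors, and the general case will follow by a perturbation.

\section{The cycle and its Jacobian}\label{sec:cycle}

For $n\ge3$ we do not solve \eqref{eq:cycle} explicitly; we use that it is the critical point equation of a convex function of the radii. For $\theta\in\mathbb{T}^n$ let $M_\theta$ be the real symmetric matrix with entries $\operatorname{Re}(e^{-i\theta_j}A_{jk}e^{i\theta_k})$. For $r\in\mathbb{R}^n$ and $\zeta_j=r_je^{i\theta_j}$,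
\begin{equation}\label{eq:M}
r_j(M_\theta r)_j=\operatorname{Re}\bigl(\bar\zeta_j(A\zeta)_j\bigr),\qquad r^TM_\theta r=\zeta^*A\zeta\ge\lambda_{\min}(A)\,|r|^2 .
\end{equation}
To a point $\zeta$ satisfying \eqref{eq:cycle} we attach the matrices
\[
W=(\bar\zeta_jA_{jk}\zeta_k)_{j,k}=P+iS,\qquad\Lambda=\operatorname{diag}(m_j),\qquad E=\operatorname{diag}\bigl(m_j(1+is_j)\bigr),
\]
where $P$ and $S$ are the entrywise real and imaginary parts of $W$. The matrix $W=Z^*AZ$, with $Z=\operatorname{diag}(\zeta_j)$, is Hermitian positive semidefinite; so are $\overline W=W^T$ and $P=\frac12(W+\overline W)$. The diagonal entries of $E$ are the row sums of $W$, and $\operatorname{Re}E=\Lambda$.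

\begin{lemma}\label{lem:cycle}
\textup{(a)} If $A$ is positive semidefinite, then for each $\theta$ there is at most one $r\in(0,\infty)^n$ such that $\zeta=(r_je^{i\theta_j})_j$ satisfies \eqref{eq:cycle}.
\textup{(b)} If $A$ is positive definite, there is exactly one, $r(\theta)$; the function $\rho=(\log r_j)_j$ is smooth on $\mathbb{T}^n$, and its Jacobian matrix $L$ satisfies
\begin{equation}\label{eq:L}
I-iL=(\Lambda+P)^{-1}\bigl(E+\overline W\bigr).
\end{equation}
\end{lemma}

\begin{proof}
(a) Let $g(r)=r^TM_\theta r-2\sum_jm_j\log r_j$ on $(0,\infty)^n$. Since $\partial g/\partial r_j=2(M_\theta r)_j-2m_j/r_j$, by \eqref{eq:M} the critical points of $g$ are the solutions of \eqref{eq:cycle}. The Hessian $2M_\theta+2\operatorname{diag}(m_j/r_j^2)$ is positive definite, so $g$ is strictly convex and has at most one critical point.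

(b) With $\lambda=\lambda_{\min}(A)>0$ we have $g(r)\ge\sum_j(\lambda r_j^2-2m_j\log r_j)$. Each summand is bounded below and tends to $\infty$ as $r_j\to0$ or $r_j\to\infty$, so the sublevel sets of $g$ are compact and $g$ attains its minimum, which is a critical point.

Regard $W_{jk}=A_{jk}e^{\rho_j+\rho_k+i(\theta_k-\theta_j)}$ as a function of independent variables $(\rho,\theta)\in\mathbb{R}^n\times\mathbb{T}^n$, and let $G_j=\operatorname{Re}\sum_kW_{jk}$, so that \eqref{eq:cycle} is $G(\rho,\theta)=m$. From
\[
\frac{\partial W_{jk}}{\partial\rho_\ell}=(\delta_{j\ell}+\delta_{k\ell})W_{jk},\qquad\frac{\partial W_{jk}}{\partial\theta_\ell}=i(\delta_{k\ell}-\delta_{j\ell})W_{jk},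
\]
summing over $k$ at a solution, we see that the derivatives of $\sum_kW_{jk}$ in $\rho_\ell$ and $\theta_\ell$ are the $(j,\ell)$ entries of $E+W$ and $i(W-E)$. Taking real parts,
\[
\frac{\partial G}{\partial\rho}=\Lambda+P,\qquad\frac{\partial G}{\partial\theta}=\operatorname{Im}E-S .
\]
The matrix $\Lambda+P$ is positive definite, so the implicit function theorem gives a smooth solution near each $(\rho(\theta_0),\theta_0)$, and by (a) it coincides with $\rho(\theta)$. Differentiating $G(\rho(\theta),\theta)=m$ gives $L=-(\Lambda+P)^{-1}(\operatorname{Im}E-S)$. Hence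
\[
I-iL=(\Lambda+P)^{-1}\bigl(\Lambda+i\operatorname{Im}E+P-iS\bigr)=(\Lambda+P)^{-1}\bigl(E+\overline W\bigr).\qedhere
\]
\end{proof}

\section{A determinant inequality}\label{sec:jac}

By \eqref{eq:L} the Jacobian is $\det(E+\overline W)/\det(\Lambda+P)$. The numerator differs from the denominator in two ways: the diagonal part $E$ is complex, so that $E+\overline W$ is not Hermitian, and $\overline W$ stands in place of its real part. We remove the differences one at a time. The first costs the factor allowed in \eqref{eq:goal}; the second works in our favor, and the equality case of Theorem~\ref{thm:main} will come from it.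

We use two standard facts. First, if $B$ is an $n\times n$ matrix and $B[T]$ its principal submatrix on $T\subseteq\{1,\dots,n\}$, with $\det B[\emptyset]=1$, then expanding by linearity in each row gives
\begin{equation}\label{eq:minors}
\det\bigl(\operatorname{diag}(b_j)+B\bigr)=\sum_T\ \prod_{j\notin T}b_j\cdot\det B[T].
\end{equation}
Second, $\log\det$ is strictly concave on positive definite matrices: for such $X,Y$,
\begin{equation}\label{eq:logdet}
\det\tfrac12(X+Y)\ge\sqrt{\det X\det Y},\qquad\text{with equality only if }X=Y .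
\end{equation}
Indeed, if $\mu_j>0$ are the eigenvalues of $X^{-1/2}YX^{-1/2}$, then after division by $\det X$ this is $\prod_j\frac12(1+\mu_j)\ge\prod_j\sqrt{\mu_j}$, with equality only if all $\mu_j=1$.

\begin{lemma}\label{lem:det}
Let $W$ be Hermitian positive semidefinite with real part $P$, let $m_j>0$ and $s_j\in\mathbb{R}$, and let $\Lambda=\operatorname{diag}(m_j)$, $E=\operatorname{diag}(m_j(1+is_j))$. Put $\tau=\det(\Lambda+W)/\det(\Lambda+P)$. Then
\[
\frac{|\det(E+\overline W)|}{\det(\Lambda+P)}\le\tau\prod_j\sqrt{1+s_j^2},\qquad0<\tau\le1,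
\]
and $\tau=1$ only if $W$ is real.
\end{lemma}

\begin{proof}
All principal minors of $\overline W$ are nonnegative, because $\overline W$ is positive semidefinite, and $\prod_{j\notin T}|1+is_j|\le\prod_{j=1}^n\sqrt{1+s_j^2}$ for every $T$. Applying \eqref{eq:minors} twice,
\[
|\det(E+\overline W)|\le\prod_j\sqrt{1+s_j^2}\ \sum_T\prod_{j\notin T}m_j\cdot\det\overline W[T]=\prod_j\sqrt{1+s_j^2}\ \det(\Lambda+\overline W).
\]
The matrices $X=\Lambda+W$ and $Y=\Lambda+\overline W$ are positive definite and transposes of each other, so $\det X=\det Y>0$; this gives the first inequality. Since $\Lambda+P=\frac12(X+Y)$, \eqref{eq:logdet} gives $\det(\Lambda+P)\ge\det(\Lambda+W)$, with equality only if $W=\overline W$.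
\end{proof}

\section{Proof of the inequalities}\label{sec:proof}

We keep the factor $\tau$, since the equality case needs it.

\begin{proposition}\label{prop:refined}
Let $v_1,\dots,v_n$ be linearly independent, let $\zeta(\theta)$ be given by Lemma~\ref{lem:cycle}(b), and let $\tau(\theta)\in(0,1]$ be the ratio of Lemma~\ref{lem:det} for the matrix $W$ at $\zeta(\theta)$. Then
\[
\frac{|D^mq(0)|}{m!}\le m^{-m}\,\|p_m\|_N\,\|q\|_N\cdot\frac1{(2\pi)^n}\int_{\mathbb{T}^n}\tau(\theta)\,d\theta .
\]
In particular, $\operatorname{per}(A)\le v(A)\,(2\pi)^{-n}\int_{\mathbb{T}^n}\tau\,d\theta$, where $\tau$ is taken for $m=(1,\dots,1)$.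
\end{proposition}

\begin{proof}
The matrix $A=V^*V$ is positive definite. Apply Lemma~\ref{lem:stokes} to $F(\zeta)=q(V\zeta)\zeta^{-m}$, whose constant term is $D^mq(0)/m!$. By Lemma~\ref{lem:integrand}, \eqref{eq:L} and Lemma~\ref{lem:det},
\[
|F(\zeta(\theta))\det(I-iL)|\le m^{-m}\|p_m\|_N\|q\|_N\ \tau(\theta)\prod_j(1+s_j^2)^{(1-m_j)/2},
\]
and the last product is at most $1$ because $m_j\ge1$. For the last claim take $m=(1,\dots,1)$, $q=p_m$ and use Lemma~\ref{lem:coef}(b).
\end{proof}

To reach dependent vectors, let $\varepsilon>0$ and $v_j^\varepsilon=v_j\oplus\sqrt\varepsilon\,e_j\in\mathbb{C}^d\oplus\mathbb{C}^n$. These vectors have Gram matrix $A+\varepsilon I$, so they are linearly independent. Let $p_m^\varepsilon(x\oplus y)=\prod_j(\langle v_j,x\rangle+\sqrt\varepsilon\,y_j)^{m_j}$ be their polynomial. As $\varepsilon\to0$ it converges to $p_m(x)$ uniformly on the sphere $\|x\|^2+\|y\|^2=N$, on which $x$ ranges over the ball $\|x\|^2\le N$. By homogeneity $|p_m|$ attains its maximum over the ball on the boundary, so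
\begin{equation}\label{eq:limit}
\|p_m^\varepsilon\|_N\to\|p_m\|_N,\qquad\text{and in particular}\qquad v(A+\varepsilon I)\to v(A).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:deriv}]
Apply Proposition~\ref{prop:refined}, with $\tau\le1$, to the vectors $v_j^\varepsilon$ and to $\tilde q(x\oplus y)=q(x)$. Since $\tilde q$ does not depend on $y$, $D_{v_j^\varepsilon}$ acts on it as $D_{v_j}$ acts on $q$, so the left side is $|D^mq(0)|/m!$. Also $\|\tilde q\|_N=\max_{\|x\|^2\le N}|q(x)|=\|q\|_N$, by the maximum principle for $t\mapsto q(tx)$ on the unit disc, with $\|x\|^2=N$. Hence $|D^mq(0)|/m!\le m^{-m}\|p_m^\varepsilon\|_N\|q\|_N$; let $\varepsilon\to0$ and use \eqref{eq:limit}.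
\end{proof}

By Section~\ref{sec:norms} this proves Corollary~\ref{cor:rep}, and its case $m=(1,\dots,1)$ is the inequality $\operatorname{per}(A)\le v(A)$ of Theorem~\ref{thm:main}. Positive semidefiniteness entered three times: in the convexity of $g$, in the signs of the principal minors of $\overline W$, and in the concavity inequality \eqref{eq:logdet}. Definiteness was needed only for the existence of the radii.

\section{The case of equality}\label{sec:eq}

If $A_{jj}=0$, then $v_j=0$, so the $j$th row of $A$ vanishes and $\operatorname{per}(A)=v(A)=0$. If $A$ is diagonal, equality holds by Example~\ref{ex:orth}. Conversely, suppose that all $A_{jj}>0$ and $\operatorname{per}(A)=v(A)$; we show that $A$ is diagonal. Since all $v_j\ne0$, the homogeneous polynomial $\prod_j\langle v_j,x\rangle$ is not zero, so $v(A)>0$. From now on $m=(1,\dots,1)$.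

For positive definite $A$, Proposition~\ref{prop:refined} would force $\tau=1$ almost everywhere. For singular $A$ the difficulty is that a strict inequality for $A+\varepsilon I$ may be lost in the limit, and that the radii for $A+\varepsilon I$ may blow up at some angles, as at $\varphi=\pi$ in Section~\ref{sec:twovec}. It suffices, however, to control the limit on one set of angles of positive measure.

\medskip\noindent\emph{A good set of angles.} The rows of $A$ are nonzero, so for $c\in\mathbb{C}^n$ outside the $n$ hyperplanes $(Ac)_j=0$ the vector $w=Ac$ has no zero entry; fix such a $c$, and note that $c^*Ac=\|Vc\|^2>0$ because $V^*Vc\neq0$. Let $K$ be the set of $\theta\in\mathbb{T}^n$ with $\cos(\theta_j-\arg w_j)\ge\frac12$ for all $j$; it has positive measure. For $\theta\in K$, $r\in[0,\infty)^n$ and $\zeta_j=r_je^{i\theta_j}$,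
\[
\operatorname{Re}(c^*A\zeta)=\operatorname{Re}(w^*\zeta)=\sum_jr_j|w_j|\cos(\theta_j-\arg w_j)\ge\tfrac12\min_j|w_j|\cdot|r| ,
\]
while $|c^*A\zeta|^2=|\langle Vc,V\zeta\rangle|^2\le(c^*Ac)(\zeta^*A\zeta)$. Hence, with $c_0=\min_j|w_j|^2/(4c^*Ac)>0$,
\begin{equation}\label{eq:coercive}
r^TM_\theta r\ge c_0|r|^2\qquad\text{for all }\theta\in K,\ r\in[0,\infty)^n .
\end{equation}
This is the substitute for definiteness.

\medskip\noindent\emph{The limit on $K$.} For $0<\varepsilon\le1$ let $r_\varepsilon,W_\varepsilon,\tau_\varepsilon$ be the objects attached to $A_\varepsilon=A+\varepsilon I$, whose matrix in \eqref{eq:M} is $M_\theta+\varepsilon I$. Fix $\theta\in K$. The vector $r=r_\varepsilon(\theta)$ solves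
\begin{equation}\label{eq:eps}
r_j\bigl((M_\theta+\varepsilon I)r\bigr)_j=1\qquad(j=1,\dots,n).
\end{equation}
Summing these equations and using \eqref{eq:coercive} gives $c_0|r_\varepsilon|^2\le n$. Then the coordinates of $(M_\theta+\varepsilon I)r_\varepsilon$ are bounded above by a constant $C$ independent of $\varepsilon$, and \eqref{eq:eps} gives $(r_\varepsilon)_j\ge1/C$. So $r_\varepsilon$ stays in a compact subset of $(0,\infty)^n$, and every limit point as $\varepsilon\to0$ solves \eqref{eq:eps} with $\varepsilon=0$. By Lemma~\ref{lem:cycle}(a) that system has at most one positive solution, so $r_\varepsilon(\theta)$ converges to a positive vector $r_0(\theta)$. Consequently $W_\varepsilon\to W_0$, where $(W_0)_{jk}=(r_0)_j(r_0)_kA_{jk}e^{i(\theta_k-\theta_j)}$ is positive semidefinite, and $\tau_\varepsilon\to\tau_0=\det(I+W_0)/\det(I+\operatorname{Re}W_0)$, the denominators being at least $1$.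

\medskip\noindent\emph{Conclusion.} By Proposition~\ref{prop:refined} for $A_\varepsilon$, and since $\tau_\varepsilon\le1$ outside $K$,
\[
\operatorname{per}(A_\varepsilon)\le v(A_\varepsilon)\Bigl(1-\frac1{(2\pi)^n}\int_K(1-\tau_\varepsilon)\,d\theta\Bigr).
\]
Let $\varepsilon\to0$. The permanent is a polynomial in the entries, $v(A_\varepsilon)\to v(A)$ by \eqref{eq:limit}, and $0\le1-\tau_\varepsilon\le1$, so dominated convergence yields the same inequality for $A$ with $\tau_0$ in place of $\tau_\varepsilon$. Since $\operatorname{per}(A)=v(A)>0$ and $\tau_0\le1$, we get $\tau_0=1$ almost everywhere on $K$. By Lemma~\ref{lem:det}, $W_0$ is real for almost every $\theta\in K$, and as $r_0$ is positive this says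
\[
\operatorname{Im}\bigl(A_{jk}e^{i(\theta_k-\theta_j)}\bigr)=0\qquad\text{for all }j,k\text{ and almost every }\theta\in K .
\]
If $j\ne k$ and $A_{jk}\neq0$, this equation holds only when $\theta_k-\theta_j+\arg A_{jk}$ is a multiple of $\pi$, which defines a null set in $\mathbb{T}^n$. Since $K$ has positive measure, $A_{jk}=0$ for all $j\ne k$. This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}
\bibitem{talk} \emph{Theory Lunch Talk}, \texttt{https://github.com/yuanchenyang/personal-website}.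
\end{thebibliography}
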